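\title{Cocenters of Iwahori--Hecke algebras and a heat flow on the Tits cone}

\begin{abstract}
Let $(W,S)$ be a Coxeter system with $S$ finite, and let $\mathcal H$ be its Iwahori--Hecke algebra over a commutative ring $A$, with quadratic relation $T_s^2=q_2T_s+q_1$ and $q_1$ invertible. We prove that the cocenter $\mathcal H/[\mathcal H,\mathcal H]$ is a free $A$-module with a basis indexed by the conjugacy classes of $W$; the basis element of a class is the image of $T_u$ for any $u$ of minimal length in the class. Filtering by length reduces linear independence to a topological statement: for $w\in W$ and $n\ge 0$, the union of the closed chambers $C$ separated from $wC$ by at most $n$ walls, taken inside the interior of the Tits cone, is weakly contractible or empty. We prove this with the linear flow $\exp t(w+w^{-1}-2)$, along which the number of walls between $C$ and $wC$ does not increase. The same argument covers unequal parameters, twisted cocenters and extended groups $W\rtimes\Omega$.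
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(W,S)$ be a Coxeter system with $S$ finite. Thus $W$ is generated by $S$ subject to the relations $(st)^{m_{st}}=1$, where $m_{ss}=1$ and $m_{st}=m_{ts}\in\{2,3,\dots,\infty\}$ for $s\ne t$ (no relation if $m_{st}=\infty$). The length $\ell(w)$ is the least number of factors in an expression of $w$ as a product of elements of $S$. Let $A$ be a commutative ring, $q_1\in A^\times$ and $q_2\in A$. The \emph{Iwahori--Hecke algebra} $\mathcal H$ is the free $A$-module with basis $\{T_w: w\in W\}$, with the associative $A$-algebra structure determined by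
\[
T_wT_{w'}=T_{ww'}\ \text{ if }\ell(ww')=\ell(w)+\ell(w'),\qquad T_s^2=q_2T_s+q_1\quad(s\in S).
\]
Let $[\mathcal H,\mathcal H]$ be the $A$-submodule generated by the commutators $[h_1,h_2]=h_1h_2-h_2h_1$. The \emph{cocenter} of $\mathcal H$ is the $A$-module $\mathcal H/[\mathcal H,\mathcal H]$. The linear forms on it are the traces of $\mathcal H$, that is, the linear forms $\tau$ with $\tau(h_1h_2)=\tau(h_2h_1)$.

For $q_1=1$, $q_2=0$ the algebra $\mathcal H$ is the group algebra $A[W]$. There $[A[W],A[W]]$ is spanned by the differences $uv-vu$ of conjugate elements, so the cocenter is free on the conjugacy classes of $W$. One therefore guesses that the cocenter of $\mathcal H$ is always free on the conjugacy classes. For general parameters conjugate elements $u,u'$ no longer give the same image: if $\ell(sus)=\ell(u)-2$, then $T_u\equiv q_2T_{su}+q_1T_{sus}$ modulo commutators (Lemma~\ref{lem:elementary}). This relation rewrites a long element in terms of shorter ones, and it suggests representing a class $\mathcal O$ by its set $\mathcal O_{\min}$ of elements of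 minimal length. The notes \cite{notes} record the following as known.
\begin{enumerate}
\item[(i)] The elements $T_u$, $u\in\mathcal O_{\min}$, have a common image $T_{\mathcal O}$ in the cocenter.
\item[(ii)] The $T_{\mathcal O}$ generate the cocenter as an $A$-module.
\item[(iii)] (He--Nie) If $(W,S)$ is spherical or affine, the $T_{\mathcal O}$ form a basis of the cocenter.
\end{enumerate}
Here spherical means that $W$ is finite, and an irreducible system is affine if the form $B$ of Section~\ref{sec:geometry} is positive semidefinite but not positive definite. Whether the conclusion of (iii) holds for arbitrary Coxeter groups is posed as an open problem in \cite{notes}. The answer is yes.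

\begin{theorem}\label{thm:main}
Let $(W,S)$ be a Coxeter system with $S$ finite, let $A$ be a commutative ring, $q_1\in A^\times$ and $q_2\in A$. Then $\mathcal H/[\mathcal H,\mathcal H]$ is a free $A$-module with basis $\{T_{\mathcal O}\}$, where $\mathcal O$ runs over the conjugacy classes of $W$.
\end{theorem}

The proof does not use (iii), and it proves (i) and (ii) along the way.

Specialization to the group algebra does not prove independence. It shows only that the coefficients of a relation $\sum a_{\mathcal O}T_{\mathcal O}=0$ over $\mathbb Z[q_1^{\pm1},q_2]$ vanish at $q_1=1$, $q_2=0$; a relation such as $q_2T_{\mathcal O}=0$ would go unseen. When $W$ is finite, an average over $W$ repairs the argument (Proposition~\ref{prop:localbasis}). When $W$ is infinite there is no such average, and one has to show that the many ways of rewriting a long $T_u$ in terms of shorter elements all give the same result.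

The proof has three parts.

\emph{Local part} (Section~\ref{sec:local}). For $I\subseteq S$ generating a finite subgroup $W_I$, the quotient $M_I$ of $\mathcal H$ by the commutators $[T_s,h]$, $s\in I$, has a basis indexed by the orbits of $W_I$ acting on $W$ by conjugation.

\emph{Global part} (Section~\ref{sec:global}). Fix $w\in W$. The conjugate $g^{-1}wg$ is attached to the chamber $C=gC_0$ of the Tits cone, and its length is the number $d(C)$ of walls between $C$ and $wC$. The union $X^n$ of the closed chambers with $d(C)\le n$ is weakly contractible or empty.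

\emph{Assembly} (Section~\ref{sec:assembly}). The cocenter is the colimit of the $M_I$. Filtering by length, the obstruction to independence lies in a first homology group, which is computed by the pair $(X^n,X^{n-1})$ modulo the centralizer of $w$.

Both the local and the global part rest on one observation (Section~\ref{sec:flow}). For a root $\alpha$ and a point $x$, the number $d$ counts the sign changes of the sequences $(\alpha(w^kx))_{k\in\mathbb Z}$. Under the flow $\exp t(w+w^{-1}-2)$ each such sequence solves the discrete heat equation $\dot a_k=a_{k+1}+a_{k-1}-2a_k$, and this equation cannot create sign changes. Section~\ref{sec:elementary} works out the groups $S_3$ and $D_\infty$ by hand; they reappear at each stage. Section~\ref{sec:twisted} extends the theorem to unequal parameters and to groups $W\rtimes\Omega$.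

\section{Elementary relations and two examples}\label{sec:elementary}

For $s\in S$ and $u\in W$ we have $\ell(su)=\ell(u)\pm1$, and we write $su>u$ or $su<u$ accordingly; the same applies to $us$. If $su<u$, then $T_sT_u=T_s^2T_{su}=q_2T_u+q_1T_{su}$. Since $q_1$ is a unit, $T_s$ is invertible with inverse $q_1^{-1}(T_s-q_2)$, and hence every $T_w$ is invertible.

For $I\subseteq S$ let $W_I$ be the subgroup generated by $I$, and let $\mathcal H_I$ be the subalgebra generated by the $T_s$, $s\in I$; it is spanned by the $T_z$, $z\in W_I$. We call $I$ \emph{spherical} if $W_I$ is finite, and we let $\mathcal P$ be the poset of spherical subsets; it contains $\emptyset$ and every singleton. Put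
\[
M_I=\mathcal H/[\mathcal H_I,\mathcal H],\qquad M_I^{\le n}=\text{image in $M_I$ of }\operatorname{span}\{T_u:\ell(u)\le n\}.
\]
The identity $[ab,x]=[a,bx]+[b,xa]$ and induction on the length of words give
\begin{equation}\label{eq:generators}
[\mathcal H_I,\mathcal H]=\sum_{s\in I}[T_s,\mathcal H],\qquad [\mathcal H,\mathcal H]=\sum_{s\in S}[T_s,\mathcal H].
\end{equation}
If $h\in\mathcal H_I$ has an inverse in $\mathcal H$, then $hxh^{-1}-x=[h,xh^{-1}]$, so $hxh^{-1}=x$ in $M_I$.

We use one consequence of the exchange condition: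
\begin{equation}\label{eq:folding}
\text{if } s,s'\in S,\ sv>v,\ vs'>v \text{ and } \ell(svs')=\ell(v), \text{ then } sv=vs'.
\end{equation}
Indeed, a reduced word of $v$ followed by $s'$ is a reduced word of $vs'$, and $svs'$ is obtained from it by deleting one letter. If that letter lay in the word of $v$, then $sv$ would be shorter than $v$. So it is $s'$, and $svs'=v$.

\begin{lemma}\label{lem:elementary}
Let $s\in I\subseteq S$ and $u\in W$.
\begin{enumerate}
\item[(a)] If $\ell(sus)=\ell(u)$, then $T_{sus}=T_u$ in $M_I$.
\item[(b)] If $\ell(sus)=\ell(u)-2$, then $T_u=q_2T_{su}+q_1T_{sus}$ in $M_I$; in particular $T_u\in M_I^{\le\ell(u)-1}$.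
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $su>u$, then $\ell(su)=\ell(sus)+1$, so $T_sT_u=T_{su}=T_{sus}T_s$ and $T_{sus}=T_sT_uT_s^{-1}$. If $us>u$, then $T_uT_s=T_{us}=T_sT_{sus}$ and $T_u=T_sT_{sus}T_s^{-1}$. If $su<u$ and $us<u$, put $v=su$. Then $sv=u$ and $vs=sus$ have length $\ell(v)+1$, and $svs=us$ has length $\ell(v)$. By \eqref{eq:folding}, $sv=vs$, that is, $u=sus$.

(b) Here $T_u=T_sT_{sus}T_s$, which in $M_I$ equals $T_{sus}T_s^2=q_2T_{sus}T_s+q_1T_{sus}=q_2T_{su}+q_1T_{sus}$.
\end{proof}

\begin{example}[$W=S_3$]\label{ex:S3}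
Let $S=\{s,t\}$ with $m_{st}=3$, so that $sts=tst$. Lemma~\ref{lem:elementary}(b) shortens the longest element in two ways:
\[
T_{sts}\equiv q_2T_{ts}+q_1T_t,\qquad T_{tst}\equiv q_2T_{st}+q_1T_s .
\]
By part (a), $T_{st}\equiv T_{ts}$. The two results agree because $T_s\equiv T_t$, and this holds since $T_{st}T_s=T_{sts}=T_{tst}=T_tT_{st}$, so that $T_t=T_{st}T_sT_{st}^{-1}$. Note that $s$ cannot be moved to $t$ by conjugating with simple reflections without increasing the length: $sss=s$, and $tst$ has length $3$. This is the reason for working with all finite subgroups $W_I$ and not with single generators.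
\end{example}

\begin{remark}\label{rem:q1}
Invertibility of $q_1$ cannot be dropped. For $W=S_3$, $q_1=0$, $q_2=1$ and $A\ne0$, the assignment $T_s\mapsto1$, $T_t\mapsto0$ respects $T_s^2=T_s$, $T_t^2=T_t$ and $T_sT_tT_s=T_tT_sT_t$. It defines an algebra character, hence a trace, that separates $T_s$ from $T_t$. So $T_{\mathcal O}$ is not even well defined.
\end{remark}

\begin{example}[$W=D_\infty$]\label{ex:dihedral}
Let $S=\{s,t\}$ with $m_{st}=\infty$. The elements of $W$ are the alternating words. The conjugacy classes are $\{1\}$, the pairs $\{(st)^j,(ts)^j\}$ for $j\ge1$, the class $\{s,tst,ststs,\dots\}$ and the class $\{t,sts,tstst,\dots\}$. The double cosets of $\{1,s\}$ are $\{1,s\}$ itself, on which $[T_s,\cdot\,]$ vanishes, and the sets $\{d,sd,ds,sds\}$ with $d=t(st)^{j-1}$, $j\ge1$. On the latter,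
\begin{align*}
[T_s,T_d]&=T_{sd}-T_{ds}, & [T_s,T_{ds}]&=T_{sds}-q_2T_{ds}-q_1T_d,\\
[T_s,T_{sds}]&=q_1(T_{ds}-T_{sd}), & [T_s,T_{sd}]&=q_2T_{sd}+q_1T_d-T_{sds}.
\end{align*}
The second line follows from the first. By \eqref{eq:generators} and the symmetry between $s$ and $t$, the module $[\mathcal H,\mathcal H]$ is spanned by
\[
T_{(ts)^j}-T_{(st)^j},\quad T_{s(ts)^j}-q_2T_{(ts)^j}-q_1T_{t(st)^{j-1}},\quad T_{t(st)^j}-q_2T_{(st)^j}-q_1T_{s(ts)^{j-1}}
\]
for $j\ge1$. The first terms of these elements are distinct basis vectors, and the system is unitriangular if we order by length and put $(st)^j$ before $(ts)^j$. Hence the cocenter is free on $T_1$, $T_s$, $T_t$ and the $T_{(st)^j}$, as Theorem~\ref{thm:main} predicts.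
\end{example}

Two features made the count in Example~\ref{ex:dihedral} work. An element that is not minimal in its class is shortened by exactly one relation, so no two shortenings have to be compared. One relation, $T_{(st)^j}\equiv T_{(ts)^j}$, arises twice, from $s$ and from $t$, but it involves only minimal elements and has no lower terms, so the repetition is harmless. In general a non-minimal element can be shortened in many ways. The proof replaces ``exactly one way'' by the vanishing of a first homology group, and it treats minimal elements separately.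

\section{Chambers, walls and displacement}\label{sec:geometry}

\subsection{Roots}
Let $V=\bigoplus_{s\in S}\mathbb Re_s$ with the symmetric form $B(e_s,e_t)=-\cos(\pi/m_{st})$ (equal to $-1$ if $m_{st}=\infty$). The space $V$ is finite-dimensional because $S$ is finite; all compactness and measure arguments below use this. The group $W$ acts faithfully on $V$ by $s(v)=v-2B(v,e_s)e_s$ and preserves $B$. The elements of $\Phi=\{ge_s: g\in W,\,s\in S\}$ are the \emph{roots}. They satisfy $B(\alpha,\alpha)=1$, so proportional roots are equal or opposite. Each root is \emph{positive} or \emph{negative}, meaning that its coordinates are all $\ge0$ or all $\le0$; thus $\Phi=\Phi^+\sqcup\Phi^-$. The reflection $r_\alpha=1-2B(\cdot,\alpha)\alpha$ lies in $W$, and $gr_\alpha g^{-1}=r_{g\alpha}$. For $I\subseteq S$ let $\Phi_I=\{ze_s:z\in W_I,\,s\in I\}$ and $\Phi_I^+=\Phi_I\cap\Phi^+$. We use the following textbook facts.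
\begin{enumerate}
\item[(C1)] $su>u$ if and only if $u^{-1}e_s>0$. The reflection $s$ permutes $\Phi^+\setminus\{e_s\}$, and $W_I$ permutes $\Phi^+\setminus\Phi_I$.
\item[(C2)] Each coset $W_Iu$ has a unique element $x$ of minimal length. It satisfies $\ell(zx)=\ell(z)+\ell(x)$ for $z\in W_I$, and $x^{-1}\Phi_I^+\subseteq\Phi^+$ by (C1).
\item[(C3)] If $I$ is spherical, $W_I$ has a unique longest element $w_I$. It satisfies $w_I^2=1$, $w_I\Phi_I^+=-\Phi_I^+$, $w_IIw_I=I$, and $\ell(w_Iz)=\ell(w_I)-\ell(z)$ for $z\in W_I$.
\end{enumerate}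

\subsection{The Tits cone}
The group $W$ acts on the dual space $V^*$. We view roots as linear forms on $V^*$, so that $\alpha(gx)=(g^{-1}\alpha)(x)$. Let $C_0=\{x: e_s(x)>0\ \forall s\in S\}$. The \emph{chambers} are the cones $gC_0$; the map $g\mapsto gC_0$ is a bijection from $W$ to the set of chambers, and we use it to identify the two. The \emph{walls} are the hyperplanes $\ker\alpha$, $\alpha\in\Phi$. A root $\beta$ has a constant sign $\sigma_C(\beta)\in\{\pm1\}$ on a chamber $C=gC_0$, namely the sign of the root $g^{-1}\beta$. Let $U$ be the interior of the Tits cone $\bigcup_gg\overline{C_0}$. A \emph{spherical residue of type $I\in\mathcal P$} is a coset $R=gW_I$, viewed as a finite set of chambers; $R$ determines $I$. Let $\mathcal R$ be the poset of spherical residues under inclusion. Its minimal elements are the single chambers. For $R=gW_I$ put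
\[
U_R=g\{x: e_s(x)=0\ (s\in I),\ e_s(x)>0\ (s\notin I)\}.
\]
The chambers $gC_0$ and $gsC_0=r_{ge_s}gC_0$ are called \emph{adjacent}, a \emph{gallery} is a sequence of chambers in which consecutive ones are adjacent, and a gallery is \emph{minimal} if it is as short as possible for its endpoints. Facts (G1) and (G3) below are standard (Tits; see \cite{bourbaki,vinberg}); we prove (G2) and (G4).

\begin{enumerate}
\item[(G1)] $U$ is an open convex $W$-stable cone, and $U=\bigsqcup_{R\in\mathcal R}U_R$. Two points of $U$ lie in the same $U_R$ if and only if every root has the same sign ($+,0,-$) at both. We have $U_R\subseteq\overline{U_{R'}}$ if and only if $R'\subseteq R$. For $y\in U_R$ with $R=gW_I$, the stabilizer of $y$ is $gW_Ig^{-1}$, the set $\Phi_y=\{\beta\in\Phi:\beta(y)=0\}$ equals $g\Phi_I$ and is finite, and $R$ equals $R_y=\{C:y\in\overline C\}$. Moreover $R_y$ consists of the chambers on which every $\beta\notin\Phi_y$ has the sign of $\beta(y)$.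
\item[(G2)] Every $y\in U$ has a neighborhood $N$ such that all closed chambers and all walls meeting $N$ contain $y$. Every compact subset of $U$ meets only finitely many walls and closed chambers.
\item[(G3)] $\ell(g^{-1}h)$ is the number of walls separating $gC_0$ from $hC_0$; so two chambers are adjacent if and only if exactly one wall separates them. A minimal gallery crosses exactly the walls separating its endpoints, each once. Hence, by the last sentence of (G1), a minimal gallery between two chambers of a residue stays in that residue.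
\item[(G4)] For $K\subset U$ compact and $c>0$, only finitely many $\beta\in\Phi$ satisfy $|\beta(x)|\le c$ for some $x\in K$.
\end{enumerate}

\begin{proof}[Proof of (G2)]
Translating by $W$, let $y\in U_{W_I}$ with $I\in\mathcal P$. Let $N=\{x:(ge_s)(x)>0\ \forall s\notin I,\ g\in W_I\}$, an open $W_I$-stable set containing $y$. Let $x\in N$ and $\rho=\sum_{\gamma\in\Phi_I^+}\gamma$. For $s\in I$ we have $s\rho=\rho-2e_s$ by (C1), so $\rho(sgx)=\rho(gx)-2e_s(gx)$. If $g\in W_I$ maximizes $\rho(gx)$, then $e_s(gx)\ge0$ for $s\in I$, and $e_s(gx)>0$ for $s\notin I$ because $gx\in N$. So $gx\in U_{W_J}$ for some $J\subseteq I$. By (G1), the closed chambers containing $x$ belong to $g^{-1}W_J\subseteq W_I=R_y$, and $\Phi_x=g^{-1}\Phi_J\subseteq\Phi_I=\Phi_y$. The second statement follows by compactness.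
\end{proof}

\begin{proof}[Proof of (G4)]
Fix a norm on $V^*$ and the dual norm on $V$. Choose $r>0$ such that the closed $r$-neighborhood of $K$ lies in $U$. By (G2), all but finitely many $\beta$ have no zero there, and these satisfy $|\beta(x)|\ge r\|\beta\|$ on $K$. It remains to see that only finitely many roots have $\|\beta\|\le c/r$. Otherwise the involutions $r_\beta$ would form an infinite bounded set with bounded inverses, so some sequence of distinct elements $w_i\in W$ would converge in $GL(V)$. Then $w_i^{-1}w_{i+1}\to1$, so $w_i^{-1}w_{i+1}C_0$ meets $C_0$ for large $i$, which forces $w_i=w_{i+1}$.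
\end{proof}

We use (G2) mostly in the following form: for $y\in U$, $v\in V^*$ and small $\varepsilon>0$,
\begin{equation}\label{eq:perturb}
y+\varepsilon v\in U,\qquad \Phi_{y+\varepsilon v}=\{\beta\in\Phi_y:\beta(v)=0\},\qquad R_{y+\varepsilon v}\subseteq R_y .
\end{equation}

\subsection{Displacement}
Fix $w\in W$. For a chamber $C=gC_0$ put $w_C=g^{-1}wg$ and $d(C)=\ell(w_C)$. By (G3), $d(C)$ is the number of walls separating $C$ from $wC$, and since $\sigma_{wC}(\beta)=\sigma_C(w^{-1}\beta)$,
\begin{equation}\label{eq:d}
d(C)=\#\{\pm\beta:\ \sigma_C(\beta)\neq\sigma_C(w^{-1}\beta)\},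
\end{equation}
where we count pairs of opposite roots. As $C$ runs over all chambers, $w_C$ runs over the conjugacy class of $w$. Adjacent chambers $gC_0$, $gsC_0$ give $u$ and $sus$. As $C$ runs over $R=gW_I$, $w_C$ runs over the orbit of $g^{-1}wg$ under conjugation by $W_I$. Put $n(R)=\min_{C\in R}d(C)$; larger residues have smaller or equal $n$.

\begin{example}\label{ex:line}
For $D_\infty$ use the coordinates $x_0=(e_s+e_t)(x)$ and $x_1=e_s(x)$ on $V^*$. From $se_t=e_t+2e_s$ and $te_s=e_s+2e_t$ one reads off that $x_0$ is $W$-invariant, $s$ sends $x_1$ to $-x_1$, and $t$ sends $x_1$ to $2x_0-x_1$. The translates of $\overline{C_0}=\{0\le x_1\le x_0\}$ cover $\{x_0>0\}\cup\{0\}$, so $U=\{x_0>0\}$. On the line $x_0=1$ the walls are the integers and the chambers are the intervals $(j,j+1)$. For $w=s$ and $j\ge0$, the intervals $(j,j+1)$ and $(-j-1,-j)$ have $d=2j+1$, and the chambers with $d\le 2j+1$ fill the interval $[-j-1,j+1]$. For $w=ts$, the translation $x_1\mapsto x_1+2x_0$, every chamber has $d=2$.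
\end{example}

The next lemma says how $d$ changes when one wall is crossed. We state it for abstract sets of linear forms because we apply it to subsystems of $\Phi$ too. Let $w$ be an automorphism of a real vector space, acting on linear forms by $(w\lambda)(x)=\lambda(w^{-1}x)$. Let $\Lambda=-\Lambda$ be a $w$-stable set of nonzero forms. For a function $\sigma:\Lambda\to\{\pm1\}$ with $\sigma(-\lambda)=-\sigma(\lambda)$ put
\[
d_\Lambda(\sigma)=\#\{\pm\lambda:\ \sigma(\lambda)\ne\sigma(w^{-1}\lambda)\}.
\]
We write $d_\Lambda(C)$ for $d_\Lambda(\sigma_C)$ if $\Lambda\subseteq\Phi$, and $d_\Lambda(x)$ if $\sigma$ is the sign function at a point $x$ where no element of $\Lambda$ vanishes.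

\begin{lemma}[Crossing a wall]\label{lem:crossing}
Suppose that $d_\Lambda(\sigma)$ is finite and that $\sigma'$ differs from $\sigma$ exactly at $\pm\alpha$, with $\sigma(\alpha)=-1$ and $\sigma'(\alpha)=+1$. If $w\alpha=\pm\alpha$, then $d_\Lambda(\sigma')=d_\Lambda(\sigma)$. Otherwise
\[
d_\Lambda(\sigma')-d_\Lambda(\sigma)=-\sigma(w^{-1}\alpha)-\sigma(w\alpha).
\]
In all cases $d_\Lambda(\sigma')\le d_\Lambda(\sigma)$ if $\sigma(w^{-1}\alpha)=+1$ or $\sigma(w\alpha)=+1$.
\end{lemma}

\begin{proof}
Only the pair $\pm\alpha$, which compares $\alpha$ with $w^{-1}\alpha$, and the pair $\pm w\alpha$, which compares $w\alpha$ with $\alpha$, can change their contribution. If $w\alpha=\pm\alpha$, this is a single pair, and both compared signs flip. Otherwise the pairs are distinct and the signs of $w^{\pm1}\alpha$ do not change. The pair $\pm\alpha$ is counted for $\sigma$ and not for $\sigma'$ if $\sigma(w^{-1}\alpha)=+1$, and the other way round if $\sigma(w^{-1}\alpha)=-1$; so its contribution changes by $-\sigma(w^{-1}\alpha)$. The same holds for $\pm w\alpha$ with $\sigma(w\alpha)$.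
\end{proof}

In the first case more is true for chambers:
\begin{equation}\label{eq:stablewall}
\text{if $C,C'$ are adjacent across $\ker\alpha$ and $w\alpha=\pm\alpha$, then $w_{C'}=w_C$,}
\end{equation}
because $C'=r_\alpha C$ and $wr_\alpha w^{-1}=r_{w\alpha}=r_\alpha$.

\section{The heat flow}\label{sec:flow}

By Lemma~\ref{lem:crossing}, a path that crosses the wall of $\alpha$ from $-$ to $+$ at a point $y$ does not increase $d$ if $\alpha(wy)>0$ or $\alpha(w^{-1}y)>0$. A path whose velocity at $y$ is $wy+w^{-1}y-2y$ has this property at every crossing, since the derivative of $\alpha$ there is $\alpha(wy)+\alpha(w^{-1}y)$. This vector field is linear, and we can write down its flow.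

For $t\ge0$ define $\kappa_t(j)$ by $\exp(t(z+z^{-1}-2))=\sum_{j\in\mathbb Z}\kappa_t(j)z^j$. For an automorphism $w$ of a finite-dimensional real vector space put
\[
\psi_t=\exp\bigl(t(w+w^{-1}-2)\bigr)=\sum_{j\in\mathbb Z}\kappa_t(j)w^j .
\]
The series converges absolutely: it is a rearrangement of $e^{-2t}\sum_{a,b\ge0}t^{a+b}w^aw^{-b}/(a!\,b!)$. The maps $\psi_t$ commute with $w$ and satisfy $\psi_{t+t'}=\psi_t\psi_{t'}$. In Example~\ref{ex:line}, for $w=s$ the flow is $(x_0,x_1)\mapsto(x_0,e^{-4t}x_1)$, which moves every point toward the chambers with $d=1$. For $w=ts$ we have $w+w^{-1}-2=0$, and the flow is the identity.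

\begin{lemma}[Generic trajectories]\label{lem:generic}
Let $Y$ be a finite-dimensional real vector space, $w\in GL(Y)$, and $Y_0\subseteq Y$ an open convex set with $wY_0=Y_0$ and $\psi_tY_0\subseteq Y_0$ for $t\ge0$. Let $\Lambda=-\Lambda$ be a countable $w$-stable set of nonzero linear forms, proportional ones being equal or opposite, such that each compact subset of $Y_0$ meets only finitely many $\ker\lambda$. There is a set $\mathcal G\subseteq Y_0$ whose complement in $Y_0$ has measure zero, such that for $x\in\mathcal G$:
\begin{enumerate}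
\item[(a)] no $\lambda\in\Lambda$ vanishes at $x$, and the \emph{exceptional times} $t>0$, at which some $\lambda\in\Lambda$ vanishes at $\psi_tx$, form a closed discrete subset of $[0,\infty)$;
\item[(b)] at each exceptional time exactly one pair $\pm\lambda$ vanishes, and it changes sign;
\item[(c)] for every $w$-stable $\Lambda'=-\Lambda'\subseteq\Lambda$, the number $d_{\Lambda'}(\psi_tx)$ is finite and nonincreasing on the non-exceptional times $t\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal G$ be the set of $x\in Y_0$ at which no $\lambda$ vanishes and such that for each $t>0$ at most one pair $\pm\lambda$ vanishes at $\psi_tx$, and then $\frac{d}{dt}\lambda(\psi_tx)\ne0$. For a subspace $P$ of codimension $2$, the set $\bigcup_{t>0}\psi_t^{-1}P$ is a smooth image of the manifold $(0,\infty)\times P$ of dimension $\dim Y-1$, so it is null. The complement of $\mathcal G$ is covered by countably many null sets: the hyperplanes $\ker\lambda$; the sets above for $P=\ker\lambda\cap\ker\mu$ with $\lambda\neq\pm\mu$; and the sets above for $P=\ker\lambda\cap\ker(\lambda\circ(w+w^{-1}))$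 when $\lambda\circ(w+w^{-1})$ is not a multiple of $\lambda$. The last family accounts for all multiple zeros. Indeed, at a zero $y=\psi_tx$ of $\lambda$ the derivative is $\lambda((w+w^{-1})y)$; and if $\lambda\circ(w+w^{-1})=c\lambda$, then $\lambda(\psi_tx)=e^{(c-2)t}\lambda(x)$ has no zero when $\lambda(x)\neq0$.

Let $x\in\mathcal G$. The compact set $\{\psi_tx:0\le t\le T\}\subset Y_0$ meets finitely many $\ker\lambda$, and each analytic function $t\mapsto\lambda(\psi_tx)$ is nonzero at $0$, so it has finitely many zeros in $[0,T]$. This gives (a), and (b) holds by definition. At a non-exceptional time, $d_{\Lambda'}(y)$ counts pairs $\pm\lambda$ with $\lambda(y)\lambda(wy)<0$; these vanish on the compact segment $[y,wy]\subset Y_0$, so they are finite in number. Between exceptional times all signs are constant. At an exceptional time let $\lambda$ pass from $-$ to $+$ at $y$. Then $0<\lambda(wy)+\lambda(w^{-1}y)=(w^{-1}\lambda)(y)+(w\lambda)(y)$, so one of $w^{-1}\lambda$, $w\lambda$ is positive at $y$ and hence just before. If $\lambda\in\Lambda'$, Lemma~\ref{lem:crossing}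 applies; otherwise $d_{\Lambda'}$ does not change.
\end{proof}

For infinite orbits of roots we need to know what the flow does after a long time, and this requires estimates on the kernel $\kappa_t$.

\begin{lemma}[The kernel]\label{lem:kernel}
\begin{enumerate}
\item[(a)] $\kappa_t(j)>0$ for $t>0$, $\kappa_t(-j)=\kappa_t(j)$, and $\sum_j\kappa_t(j)=1$.
\item[(b)] For $t>0$, $\kappa_t(j)^2>\kappa_t(j-1)\kappa_t(j+1)$. Hence $\kappa_t(j-1)/\kappa_t(j)$ is strictly increasing in $j$, and $\kappa_t(j)$ is decreasing in $|j|$.
\item[(c)] As $t\to\infty$, $\kappa_t(0)\to0$ and $\kappa_t(j)/\kappa_t(0)\to1$ for each $j$.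
\item[(d)] Given an integer $k_1\ge1$ and $c>0$, there is $T_0$ such that for all $T\ge T_0$ and all integers $k\ge0$,
\[
\sum_{i\ge k_1}\kappa_T(i-k)>c\sum_{|i|<k_1}\kappa_T(i-k).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $\varpi_a=e^{-t}t^a/a!$ for $a\ge0$ and $\varpi_a=0$ for $a<0$. Multiplying the series of $e^{t(z-1)}$ and $e^{t(z^{-1}-1)}$ gives $\kappa_t(i-k)=\sum_{a\in\mathbb Z}\varpi_{a+i}\varpi_{a+k}$ for all $i,k$. Positivity and symmetry follow, and $z=1$ gives the sum.

(b) For $a<b$ let $\delta(a,b)=\varpi_{a+1}\varpi_b-\varpi_a\varpi_{b+1}$. If $a\ge0$, then $\delta(a,b)=t\varpi_a\varpi_b\bigl(\frac1{a+1}-\frac1{b+1}\bigr)>0$; if $a<0$, then $\delta(a,b)=\varpi_{a+1}\varpi_b\ge0$. Using the formula in (a) with $(i,k)=(j,0),(j+1,1),(j,1),(j+1,0)$,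
\[
\kappa_t(j)^2-\kappa_t(j-1)\kappa_t(j+1)=\sum_{a,b}\varpi_{a+j}\varpi_{b+j+1}\bigl(\varpi_a\varpi_{b+1}-\varpi_{a+1}\varpi_b\bigr)=\sum_{a<b}\delta(a+j,b+j)\,\delta(a,b),
\]
where the last step combines the terms $(a,b)$ and $(b,a)$. All terms are $\ge0$, and those with $a\ge|j|$ are positive. So the ratio $\kappa_t(j-1)/\kappa_t(j)$ is strictly increasing. The case $j=0$ reads $\kappa_t(0)^2>\kappa_t(1)^2$, so the ratio exceeds $1$ at $j=1$ and hence for all $j\ge1$.

(c) We have $\kappa_t(j)=\frac1{2\pi}\int_{-\pi}^{\pi}e^{-2t(1-\cos\theta)}\cos(j\theta)\,d\theta$, so $\kappa_t(0)\to0$ by dominated convergence. From $|\sin(j\theta/2)|\le|j|\,|\sin(\theta/2)|$ we get $0\le1-\cos j\theta\le j^2(1-\cos\theta)$. Let $\epsilon>0$. Splitting the numerator according to whether $1-\cos\theta\le\epsilon$, and restricting the denominator to $\{1-\cos\theta\le\epsilon/2\}$,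
\[
0\le1-\frac{\kappa_t(j)}{\kappa_t(0)}\le j^2\,\frac{\int(1-\cos\theta)e^{-2t(1-\cos\theta)}d\theta}{\int e^{-2t(1-\cos\theta)}d\theta}\le j^2\Bigl(\epsilon+\frac{4\pi e^{-2t\epsilon}}{e^{-t\epsilon}\,|\{\theta:1-\cos\theta\le\epsilon/2\}|}\Bigr).
\]
Let $t\to\infty$, then $\epsilon\to0$.

(d) Let $L>2c(2k_1-1)$ be an integer. We keep only the $L$ terms with $k_1\le i<k_1+L$ on the left; the right sum has $2k_1-1$ terms. If $k\ge k_1+L$, then $0<k-i<k-i'$ for each such $i$ and each $|i'|<k_1$, so by (b) each kept term is at least the largest term on the right, and $L>c(2k_1-1)$ gives the claim for every $T>0$. If $0\le k<k_1+L$, then $|i-k|<k_1+L$. By (c), for large $T$ each kept term is at least $\kappa_T(0)/2$, so the left side is at least $\frac L2\kappa_T(0)>c(2k_1-1)\kappa_T(0)$, and $\kappa_T(0)$ bounds each term on the right by (b).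
\end{proof}

\section{Spherical residues}\label{sec:local}

This section describes $M_I$ for spherical $I$. The first result is the analogue of (i) and (ii) for conjugation by the finite group $W_I$ on all of $W$.

\begin{proposition}\label{prop:local}
Let $A$, $q_1\in A^\times$, $q_2\in A$ be arbitrary. Let $w\in W$, and let $R$ be a spherical residue of type $I$.
\begin{enumerate}
\item[(a)] If $C\in R$ and $d(C)>n(R)$, then $T_{w_C}\in M_I^{\le d(C)-1}$.
\item[(b)] If $C,C'\in R$ and $d(C)=d(C')=n(R)$, then $T_{w_C}=T_{w_{C'}}$ in $M_I$.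
\end{enumerate}
\end{proposition}

Example~\ref{ex:S3} shows that Lemma~\ref{lem:elementary} alone cannot give (b). The missing move is the following; Example~\ref{ex:S3} is the case $J=\{s\}$, $K=\{s,t\}$, $u=s$, $y=st$.

\begin{lemma}\label{lem:parabolic}
Let $J\subseteq K$ be spherical, and let $u\in W$ satisfy $u\Phi_K=\Phi_K$ and $u\Phi_J=\Phi_J$. Suppose that $u^{-1}\gamma$ has the sign of $\gamma$ for all $\gamma\in\Phi_K\setminus\Phi_J$. Put $y=w_Kw_J$. Then $T_yT_u=T_{yuy^{-1}}T_y$, so $T_{yuy^{-1}}=T_u$ in $M_I$ for every $I\supseteq K$.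
\end{lemma}

\begin{proof}
Write $u=vx$ with $v\in W_K$ and $x$ minimal in $W_Ku$. Then $x^{-1}\Phi_K=u^{-1}v\Phi_K=\Phi_K$, and $x^{-1}\Phi_K^+\subseteq\Phi^+$ by (C2), so $x$ permutes $\Phi_K^+$. The $e_s$, $s\in K$, are the roots on the extremal rays of the cone spanned by $\Phi_K^+$, so $x$ permutes them.

\emph{We claim that $v\in W_J$.} For $\gamma\in\Phi_K$ the root $v^{-1}\gamma=xu^{-1}\gamma$ has the sign of $u^{-1}\gamma\in\Phi_K$. By hypothesis, every $\gamma\in\Phi_K^+$ with $v^{-1}\gamma<0$ lies in $\Phi_J$. Write $v=ab$ with $a\in W_J$ and $b\in W_K$ minimal in $W_Jv$. If $b\ne1$, there is $s\in K$ with $sb<b$, and $s\notin J$ by minimality. By (C1), $ae_s\in\Phi_K^+\setminus\Phi_J$ and $v^{-1}ae_s=b^{-1}e_s<0$, a contradiction.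

Now $x\Phi_J=v^{-1}u\Phi_J=\Phi_J$, so $x$ permutes $\Phi_J^+$ and the $e_s$, $s\in J$. Thus conjugation by $x$ permutes $K$ and permutes $J$, so it fixes $w_K$, $w_J$ and $y$. Put $u'=yuy^{-1}=(yvy^{-1})x$. By (C3),
\[
\ell(yv)=\ell(w_K)-\ell(w_Jv)=\ell(w_K)-\ell(w_J)+\ell(v)=\ell(y)+\ell(v),
\]
and $\ell(yvy^{-1})=\ell(v)$, because conjugation by $w_J$ on $W_J$ and by $w_K$ on $W_K$ preserves length. By (C2), $\ell(u')=\ell(v)+\ell(x)=\ell(u)$ and $\ell(yu)=\ell(yv)+\ell(x)=\ell(y)+\ell(u)$. Since $u'y=yu$, lengths add in both products, and $T_yT_u=T_{yu}=T_{u'}T_y$.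
\end{proof}

\subsection{Proof of Proposition~\ref{prop:local}}
For $C,C'\in R$ write $C\to C'$ if there is a gallery in $R$ from $C$ to $C'$ along which $d$ is nonincreasing. Adjacent chambers of $R$ give elements $u$ and $sus$ with $s\in I$, whose lengths differ by $0$ or $2$. Applying Lemma~\ref{lem:elementary}(a) up to the first drop of $d$ and (b) at that drop, we get for $C\to C'$:
\begin{equation}\label{eq:arrow}
T_{w_C}=T_{w_{C'}}\text{ in }M_I\ \text{ if }d(C')=d(C),\qquad T_{w_C}\in M_I^{\le d(C)-1}\ \text{ if }d(C')<d(C).
\end{equation}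
We would like to run the heat flow inside $R$, but $w$ need not preserve the root system of $R$. Step 1 passes to a smaller residue whose root system it does preserve.

\medskip\noindent\emph{Step 1: a $w$-stable root system.}
Let $p\in U$ with $R_p\subseteq R$, and let $p'=p+\varepsilon wp$ with $\varepsilon>0$ small. By \eqref{eq:perturb}, $R_{p'}\subseteq R_p$ and $\Phi_{p'}=\{\beta\in\Phi_p:\beta(wp)=0\}$. We claim that each $C\in R_p$ satisfies $C\to C'$ for some $C'\in R_{p'}$. Take $v\in C$. By \eqref{eq:perturb} at $p'$, the point $p'+\eta v$ lies in a chamber $C'\in R_{p'}$ for small $\eta>0$. The signs of $C$ and $C'$ agree on $\Phi_{p'}$ (both are those of $v$) and outside $\Phi_p$ (both are those of $p$), and $\alpha\in\Phi_p\setminus\Phi_{p'}$ has on $C'$ the sign of $\alpha(p')=\varepsilon\alpha(wp)$. So a minimal gallery from $C$ to $C'$ stays in $R_p$ and crosses only walls of roots $\alpha$ with $\alpha(p)=0<\alpha(wp)$, from $-$ to $+$. Since $(w^{-1}\alpha)(p)=\alpha(wp)>0$, the root $w^{-1}\alpha$ is positive on all chambers of $R_p$. Lemma~\ref{lem:crossing}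 gives the claim.

Start with $p\in U_R$ and replace $p$ by $p'$ as long as $\Phi_{p'}\ne\Phi_p$. The finite set $\Phi_p$ shrinks each time, so the process stops. At the final point $p$, every $\beta$ in $\Psi=\Phi_p$ has $(w^{-1}\beta)(p)=0$, so $w^{-1}\Psi\subseteq\Psi$ and $w\Psi=\Psi$ by finiteness. Every $C\in R$ satisfies $C\to C'$ for some $C'\in R_p$. If $\Psi=\emptyset$, then $R_p$ is a single chamber and \eqref{eq:arrow} finishes the proof. Assume $\Psi\ne\emptyset$.

\medskip\noindent\emph{Step 2: the linear model.}
Let $E=\operatorname{span}\Psi\subseteq V$. As $w$ permutes the finite spanning set $\Psi$, we have $w^N=1$ on $E$ and on $E^*$ for some $N\geq1$. A chamber of $R_p$ is determined by its signs on $\Psi$, by (G1). The sign patterns that occur are exactly those of the points $\xi\in E^*$ at which no $\beta\in\Psi$ vanishes: restrict a point of the chamber to $E$; conversely, extend $\xi$ to $\tilde\xi\in V^*$ and apply \eqref{eq:perturb} to $p+\varepsilon\tilde\xi$. We call this chamber the \emph{chamber of $\xi$}. For $\beta\notin\Psi$ the signs of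 $\beta$ and $w^{-1}\beta$ on a chamber of $R_p$ are those at $p$. So by \eqref{eq:d} the difference $d(C)-d_\Psi(C)$ is constant on $R_p$.

Since $w$ has finite order, it preserves an inner product on $E^*$, for which $w+w^{-1}$ is symmetric with eigenvalues in $[-2,2]$. Write
\[
E^*=\bigoplus_{i=0}^rE_i,\qquad E_i=\ker(w+w^{-1}-2\cos\theta_i)\ne0,\qquad 0\le\theta_0<\dots<\theta_r\le\pi .
\]
Each $E_i$ is $w$-stable. The complex eigenvalues of $w$ on $E_i$ are among $e^{\pm\sqrt{-1}\,\theta_i}$, so $N\theta_i\in2\pi\mathbb Z$, and $w=1$ on $E_i$ if $\theta_i=0$, $w=-1$ on $E_i$ if $\theta_i=\pi$. The flow acts by $\psi_t\bigl(\sum\xi_i\bigr)=\sum e^{-2t(1-\cos\theta_i)}\xi_i$, so for large $t$ the component $\xi_0$ dominates, then $\xi_1$, and so on. Accordingly let $\Psi_i$ be the set of $\beta\in\Psi$ that vanish on $E_0,\dots,E_{i-1}$ and not on $E_i$. Then $\Psi=\bigsqcup_i\Psi_i$, and each $\Psi_i=-\Psi_i$ is $w$-stable. Call $\xi=(\xi_0,\dots,\xi_r)$, $\xi_i\in E_i$, \emph{regular} if $\beta(\xi_i)\ne0$ for all $i$ and $\beta\in\Psi_i$. For regular $\xi$ let $D(\xi)\in R_p$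 be the chamber on which each $\beta\in\Psi_i$ has the sign of $\beta(\xi_i)$; it is the chamber of $\sum_i\eta^i\xi_i$ for small $\eta>0$. The chambers $D(\xi)$ are called \emph{good}.

For $W=S_3$, $w=s$ and $R=W$, the space $E_0$ is the wall of $e_s$, $\theta_0=0$, $\theta_1=\pi$, and $\Psi_1=\{\pm e_s\}$. The good chambers are the four chambers next to that wall, $C_0$, $sC_0$, $tsC_0$, $stsC_0$, with $w_C=s,s,t,t$.

\medskip\noindent\emph{Step 3: every chamber flows to a good one.}
Apply Lemma~\ref{lem:generic} with $Y=Y_0=E^*$ and $\Lambda=\Psi$. Let $C\in R_p$. The points of $E^*$ with chamber $C$ form a nonempty open set, and the non-regular points lie in finitely many hyperplanes. So we can choose a regular $\xi\in\mathcal G$ with chamber $C$. The chambers of $\psi_t\xi$ form a gallery in $R_p$, since one sign changes at a time, and $d_\Psi$, hence $d$, is nonincreasing along it. For large $t$ the chamber of $\psi_t\xi$ is $D(\xi)$. So $C\to D(\xi)$.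

\medskip\noindent\emph{Step 4: all good chambers have the same $d$.}
Let $\xi$ be regular, $\beta\in\Psi_i$, $\theta=\theta_i$, and $a_k=\beta(w^k\xi_i)=(w^{-k}\beta)(\xi_i)\neq0$. Then $a_k=\rho\cos(k\theta+\varphi)$ for some real $\rho,\varphi$: for $0<\theta<\pi$ this is the general solution of $a_{k+1}+a_{k-1}=2\cos\theta\,a_k$, and for $\theta=0,\pi$ we have $a_k=(\pm1)^ka_0$. No $k\theta+\varphi$ is a zero of the cosine, and as $\theta\le\pi$ the interval between $k\theta+\varphi$ and $(k+1)\theta+\varphi$ contains at most one zero. The interval from $\varphi$ to $N\theta+\varphi$ contains $N\theta/\pi$ zeros. So exactly $N\theta/\pi$ of the $k\in\{0,\dots,N-1\}$ have $a_ka_{k+1}<0$. For each $k$, the number of $\beta\in\Psi_i$ such that $w^{-k}\beta$ and $w^{-k-1}\beta$ have opposite signs on $D(\xi)$ is $2d_{\Psi_i}(D(\xi))$. Summing over $k$,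
\[
d_\Psi(D(\xi))=\frac12\sum_{i=0}^r\frac{\theta_i}{\pi}\,|\Psi_i| ,
\]
which does not depend on $\xi$.

By Steps 1 and 3, every $C\in R$ satisfies $C\to D$ with $D$ good. Taking $C$ with $d(C)=n(R)$ shows that the common value of $d$ on good chambers is $n(R)$. Now \eqref{eq:arrow} proves (a), and it reduces (b) to the case of good chambers.

\medskip\noindent\emph{Step 5: comparing good chambers.}
Regularity is a condition on each component separately, so we may change one component $\xi_i$ at a time. The chamber $D(\xi)$ depends on $\xi_i$ only through its position relative to the finitely many hyperplanes $\ker\beta|_{E_i}$, $\beta\in\Psi_i$, of $E_i$. Given two regular values $\xi_i,\xi_i'$, move $\xi_i'$ slightly so that it avoids the proper subspaces $P+\mathbb R\xi_i$, where $P$ is an intersection of two distinct hyperplanes. Then the segment $[\xi_i,\xi_i']$ crosses the hyperplanes one at a time. So it suffices to compare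
\[
C^\pm=D(\xi_0,\dots,\zeta\pm\eta v,\dots,\xi_r)\qquad(\eta>0\text{ small}),
\]
where $\zeta\in E_i$ lies on exactly one of the hyperplanes, say $\ker\lambda$ with $\lambda\in E_i^*$, and $v\in E_i$, $\lambda(v)\ne0$. Moving $\zeta$ slightly inside $\ker\lambda$ does not change $C^\pm$. The walls separating $C^-$ from $C^+$ are those of the $\beta\in\Psi_i$ with $\beta(\zeta)=0$. For these, $\beta|_{E_i}$ is a nonzero multiple of $\lambda$, and $\beta$ has the sign of $\pm\beta(v)$ on $C^\pm$.

\emph{Case $0<\theta_i<\pi$.} The hyperplane $\ker\lambda$ is not $w$-stable, since otherwise $w$ would have a real eigenvalue on $E_i/\ker\lambda$. So $\ker\lambda\cap w^{-1}\ker\lambda$ is a proper subspace of $\ker\lambda$, and we may take $\lambda(w\zeta)\ne0$. Replacing $v$ by $-v$, which exchanges $C^+$ and $C^-$, we may assume $\lambda(v)\lambda(w\zeta)>0$. A minimal gallery from $C^-$ to $C^+$ crosses only walls of roots $\beta$ as above. Normalize $\beta$ by $\beta(w\zeta)>0$; then $\beta(v)>0$, and the crossing is from $-$ to $+$. The root $w^{-1}\beta\in\Psi_i$ has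 $(w^{-1}\beta)(\zeta)>0$, so it is positive on $C^\pm$ and, by (G3), on the whole gallery. Lemma~\ref{lem:crossing} gives $C^-\to C^+$, and \eqref{eq:arrow} applies since $d(C^-)=d(C^+)$.

\emph{Case $\theta_i=\pi$.} Then $i=r$. A root $\beta\in\Psi_r$ vanishes on $E_j$ for $j<r$ and $w=-1$ on $E_r$, so $w\beta=-\beta$. By \eqref{eq:stablewall}, $w_C$ is constant along a minimal gallery from $C^-$ to $C^+$.

\emph{Case $\theta_i=0$.} Then $i=0$, $w\zeta=\zeta$ and $wv=v$. Let $\Psi'=\{\beta\in\Psi:\beta(\zeta)=0\}$ and $\Psi''=\Psi\setminus\Psi_0$. Both are $w$-stable, $\Psi''\subseteq\Psi'$, and $\beta(v)\ne0$ for $\beta\in\Psi'\setminus\Psi''$, while $\beta(v)=0$ on $\Psi''$. Extend $\zeta,v$ to $\tilde\zeta,\tilde v\in V^*$, and let $Q\supseteq Q^+$ be the residues of $p+\varepsilon\tilde\zeta$ and $p+\varepsilon\tilde\zeta+\varepsilon'\tilde v$ for $0<\varepsilon'\ll\varepsilon\ll1$. By \eqref{eq:perturb} the roots vanishing at these points are $\Psi'$ and $\Psi''$. The chambers $C^\pm$ have the signs of $p$ outside $\Psi$ and of $\zeta$ on $\Psi\setminus\Psi'$, and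 $C^+$ has the signs of $v$ on $\Psi'\setminus\Psi''$. By (G1), $C^-\in Q$ and $C^+\in Q^+$. Write $C^+=gC_0$. Then $Q^+=gW_J$, $Q=gW_K$, $R=gW_I$ with $J\subseteq K\subseteq I$, and $\Psi''=g\Phi_J$, $\Psi'=g\Phi_K$. The element $u=w_{C^+}=g^{-1}wg$ preserves $\Phi_K$ and $\Phi_J$. For $\beta=g\gamma\in\Psi'\setminus\Psi''$ we have $(w^{-1}\beta)(v)=\beta(v)$, so $\beta$ and $w^{-1}\beta=gu^{-1}\gamma$ have the same sign on $gC_0$; that is, $\gamma$ and $u^{-1}\gamma$ have the same sign. Lemma~\ref{lem:parabolic} gives $T_u=T_{yuy^{-1}}$ in $M_I$ with $y=w_Kw_J$.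

Finally $yuy^{-1}=w_C$ for $C=gy^{-1}C_0\in Q$. The sign of $g\gamma\in\Psi'$ on $C$ is that of $y\gamma=w_Kw_J\gamma$. By (C1) and (C3) this is the sign of $\gamma$ if $\gamma\in\Phi_J$ (two reversals) and the opposite sign if $\gamma\in\Phi_K\setminus\Phi_J$ (one reversal). So $C$ agrees with $C^+$ on $\Psi''$ and is opposite on $\Psi'\setminus\Psi''$. The same is true of $C^-\in Q$, so $C=C^-$. This completes the proof of Proposition~\ref{prop:local}. \qed

\subsection{A basis of $M_I$}
Let $I\in\mathcal P$. For an orbit $\omega\subseteq W$ of $W_I$ under conjugation, let $\ell(\omega)$ be the minimal length of its elements. Applying Proposition~\ref{prop:local} with $w\in\omega$ and $R=W_I$, we see that the $T_u$ with $u\in\omega$, $\ell(u)=\ell(\omega)$ have a common image $T_\omega\in M_I$, and that $T_u\in M_I^{\le\ell(u)-1}$ for the other $u\in\omega$. By induction on $n$, $M_I^{\le n}$ is spanned by the $T_\omega$ with $\ell(\omega)\le n$. Because $W_I$ is finite, independence can be proved by averaging.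

\begin{proposition}\label{prop:localbasis}
Let $A=\mathbb K=\mathbb Q(q_1,q_2)$ with $q_1,q_2$ indeterminates. For $I\in\mathcal P$ and $n\ge0$, the set $\{T_\omega:\ell(\omega)\le n\}$ is a basis of $M_I^{\le n}$.
\end{proposition}

\begin{proof}
The algebra $\mathcal H$ is the direct sum of the finite-dimensional $\mathcal H_I$-bimodules $\mathcal B$ spanned by the $T_u$ with $u$ in a fixed double coset of $W_I$. So $M_I=\bigoplus\mathcal B/[\mathcal H_I,\mathcal B]$, and each summand is spanned by the $T_\omega$ with $\omega$ in the double coset. It suffices to show that $\dim\mathcal B/[\mathcal H_I,\mathcal B]$ is at least the number of these orbits. Define $\nu:\mathcal B\to\mathcal B$ by $\nu(b)=\sum_{z\in W_I}q_1^{-\ell(z)}T_zbT_{z^{-1}}$. Let $s\in I$, and group $W_I$ into pairs $z<zs$. The contributions of such a pair to $q_1^{\ell(z)}\nu(T_sb)$ and to $q_1^{\ell(z)}\nu(bT_s)$ are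
\[
T_{zs}bT_{z^{-1}}+q_1^{-1}(q_2T_{zs}+q_1T_z)\,bT_{sz^{-1}}\quad\text{and}\quad T_zbT_{sz^{-1}}+q_1^{-1}T_{zs}b\,(q_2T_{sz^{-1}}+q_1T_{z^{-1}}),
\]
and these are equal. So $\nu$ kills $[\mathcal H_I,\mathcal B]=\sum_{s\in I}[T_s,\mathcal B]$, and $\dim\mathcal B/[\mathcal H_I,\mathcal B]\ge\operatorname{rank}\nu$. The matrix of $\nu$ in the basis $T_u$ has entries in $\mathbb Z[q_1^{\pm1},q_2]$, and a minor that is nonzero at $q_1=1$, $q_2=0$ is nonzero. At that point $\nu(u)=\sum_zzuz^{-1}$ is a positive integer multiple of the sum over the orbit of $u$, so the rank over $\mathbb Q$ is the number of orbits.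
\end{proof}

\section{Contractibility of the sublevel sets}\label{sec:global}

Fix $w\in W$, let $m=\min_Cd(C)$ be the minimal length in its conjugacy class, and set
\[
X^n=\bigcup_{d(C)\le n}(\overline C\cap U).
\]
By (G2), $X^n$ is closed in $U$. It is nonempty if and only if $n\ge m$. A space is \emph{weakly contractible} if it is nonempty and every continuous map from a sphere $S^k$, $k\ge0$, into it is homotopic to a constant map.

\begin{theorem}\label{thm:contractible}
For $n\ge m$ the space $X^n$ is weakly contractible.
\end{theorem}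

The flow preserves $X^n$, but it does not contract it to a point: it is the identity for $w=ts$ in Example~\ref{ex:line}, and if $w$ has a real eigenvalue $\mu>1$, then $w+w^{-1}-2$ has the positive eigenvalue $(\mu-1)^2/\mu$ and trajectories can be unbounded. The plan is to move a given compact set into a convex subset of $X^m$. Roots with infinite $\langle w\rangle$-orbit reach their minimal contribution to $d$ after a finite time $T$. Roots with finite orbit require $t=\infty$, and for them we use a bounded substitute $h_t$ for the flow.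

\subsection{The flow preserves $X^n$}\label{sub:preserve}
Let $x\in U$ and $t\geq0$. Then $\psi_tx=\kappa_t(0)x+y$ with $\kappa_t(0)>0$ and $y=\sum_{j\ne0}\kappa_t(j)w^jx\in\overline U$. Since $U$ is an open convex cone, $U+\overline U\subseteq U$, so $\psi_tU\subseteq U$. By (G2), Lemma~\ref{lem:generic} applies with $Y=V^*$, $Y_0=U$, $\Lambda=\Phi$; let $\mathcal G$ be its generic set. Let $\mathcal G^n$ be the set of $x\in\mathcal G$ lying in a chamber with $d\le n$. It is dense in $X^n$, because $\mathcal G\cap C$ is dense in $\overline C$. For $x\in\mathcal G^n$ and non-exceptional $t$, the point $\psi_tx$ lies in a chamber with $d\le n$. As $X^n$ is closed in $U$, we get $\psi_tx\in X^n$ first for all $t\ge0$ and then for all $x\in X^n$.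

\subsection{Infinite orbits}
Let $\Phi_{\mathrm{fin}}$ be the set of roots with finite $\langle w\rangle$-orbit and $\Phi_{\mathrm{inf}}$ its complement. By \eqref{eq:d}, $d=d_{\mathrm{fin}}+d_{\mathrm{inf}}$ with $d_{\mathrm{fin}}=d_{\Phi_{\mathrm{fin}}}$ and $d_{\mathrm{inf}}=d_{\Phi_{\mathrm{inf}}}$.

Let $\alpha\in\Phi_{\mathrm{inf}}$ and $a_k(x)=\alpha(w^kx)=(w^{-k}\alpha)(x)$ for $x\in U$. The walls of the $w^{-k}\alpha$, $k\in\mathbb Z$, are pairwise distinct, since $w^k\alpha=\pm\alpha$ with $k\ne0$ would make the orbit finite. If the wall of $w^{-k}\alpha$ misses the segment $[x,wx]$, then $a_k(x)$ and $a_{k+1}(x)=(w^{-k}\alpha)(wx)$ have the same nonzero sign. By (G2) this holds for all but finitely many $k$, so the sign of $a_k(x)$ is a constant $\varepsilon_+(\alpha)$ for $k\gg0$ and a constant $\varepsilon_-(\alpha)$ for $k\ll0$. These constants do not depend on $x$, since $[x,x']$ meets finitely many walls. Call the orbit of walls $\{\ker w^k\alpha\}$ \emph{essential} if $\varepsilon_+(\alpha)\ne\varepsilon_-(\alpha)$; this does not depend on the representative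 $\alpha$. For a chamber $C$, $d_{\mathrm{inf}}(C)$ is the sum, over the orbits of walls, of the number of sign changes of $(\sigma_C(w^{-k}\alpha))_{k\in\mathbb Z}$. An essential orbit contributes at least $1$. So the number $m_{\mathrm{inf}}$ of essential orbits is finite, and
\begin{equation}\label{eq:minf}
d_{\mathrm{inf}}(C)\ge m_{\mathrm{inf}}\quad\text{for every chamber } C.
\end{equation}
For $w=ts$ in Example~\ref{ex:line} there are two orbits, the even and the odd integers, both essential, and $m_{\mathrm{inf}}=2=m$.

\begin{lemma}\label{lem:inf}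
For $K\subset U$ compact there is $T>0$ such that for all $x\in K$ every chamber $C$ with $\psi_Tx\in\overline C$ has $d_{\mathrm{inf}}(C)=m_{\mathrm{inf}}$.
\end{lemma}

\begin{proof}
For $\alpha\in\Phi_{\mathrm{inf}}$, $x\in K$ and $T>0$ write $a_i=a_i(x)$ and $b_k=a_k(\psi_Tx)=\sum_i\kappa_T(i-k)a_i$. If $\psi_Tx\in\overline C$ and $b_k\ne0$, then $\sigma_C(w^{-k}\alpha)$ is the sign of $b_k$. We must show that for large $T$ inessential orbits contribute $0$ and essential orbits contribute $1$.

Let $K'=\bigcup_{x\in K}[x,wx]$, a compact subset of $U$. If no wall of the orbit of $\alpha$ meets $K'$, then all $a_i$ have the same strict sign, and so do all $b_k$ for every $T$. Such an orbit is inessential and contributes $0$. Finitely many orbits remain; let $\alpha$ represent one of them. Only finitely many walls of the orbit meet $K'$, and by (G4) we have $|a_i(x)|>1$ on $K$ for all but finitely many $i$. So there are $k_1\ge1$ and $c>0$ such that for all $x\in K$,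
\[
\varepsilon_+a_i\ge1\ \ (i\ge k_1),\qquad\varepsilon_-a_i\ge1\ \ (i\le-k_1),\qquad|a_i|\le c\ \ (|i|<k_1).
\]
We may replace $\alpha$ by $-\alpha$ and assume $\varepsilon_+=+1$.

\emph{Inessential orbit.} By Lemma~\ref{lem:kernel}(a),(b),
\[
b_k\ge\sum_{|i|\ge k_1}\kappa_T(i-k)-c\sum_{|i|<k_1}\kappa_T(i-k)\ge1-(c+1)(2k_1-1)\kappa_T(0),
\]
which is positive for all $k$ when $T$ is large, by Lemma~\ref{lem:kernel}(c). There is no sign change.

\emph{Essential orbit.} Now $\varepsilon_-=-1$, and the two tails compete, so no fixed $b_k$ has a predictable sign. We show instead that $b_k\ge0$ implies $b_{k+1}>0$ when $T\ge T_0$, with $T_0$ from Lemma~\ref{lem:kernel}(d). Fix $k$ and put $\rho_i=\kappa_T(i-k-1)/\kappa_T(i-k)>0$, so that $b_{k+1}=\sum_i\rho_i\kappa_T(i-k)a_i$. By Lemma~\ref{lem:kernel}(b), $\rho_i$ is strictly increasing in $i$; let $\Delta=\rho_{k_1}-\rho_{-k_1}>0$. If $k\ge0$, consider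
\[
b_{k+1}-\rho_{-k_1}b_k=\sum_i(\rho_i-\rho_{-k_1})\,\kappa_T(i-k)\,a_i .
\]
The terms with $i\le-k_1$ are $\ge0$, those with $i\ge k_1$ are $\ge\Delta\kappa_T(i-k)$, and those with $|i|<k_1$ have absolute value $\le c\Delta\kappa_T(i-k)$. By Lemma~\ref{lem:kernel}(d) the sum is positive. If $k<0$, consider $b_{k+1}-\rho_{k_1}b_k=\sum_i(\rho_i-\rho_{k_1})\kappa_T(i-k)a_i$. The terms with $i\ge k_1$ are $\ge0$, those with $i\le-k_1$ are $\ge\Delta\kappa_T(i-k)$, and the middle terms are bounded as before. Since $\kappa_T$ is even, Lemma~\ref{lem:kernel}(d) for $-k$ gives $\sum_{i\le-k_1}\kappa_T(i-k)>c\sum_{|i|<k_1}\kappa_T(i-k)$, so this sum is positive too. In both cases $b_k\ge0$ gives $b_{k+1}>0$.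

Since $\psi_Tx\in U$, we have $b_k<0$ for $k\ll0$ and $b_k>0$ for $k\gg0$. Let $k_0$ be the least index with $b_{k_0}\ge0$. Then $b_k<0$ for $k<k_0$ and $b_k>0$ for $k>k_0$. Whatever the sign $\sigma_C(w^{-k_0}\alpha)$, there is exactly one sign change. Take $T$ large enough for each of the finitely many orbits.
\end{proof}

\subsection{Finite orbits}
Let $E=\operatorname{span}\Phi_{\mathrm{fin}}\subseteq V$. It is $w$-stable and spanned by finitely many elements of $\Phi_{\mathrm{fin}}$, so $w^N=1$ on $E$ for some $N\ge1$. For $\beta\in E$ the sequence $\beta(w^jx)$ is periodic modulo $N$, so $\beta(\psi_tx)$ does not change if we fold the series for $\psi_t$ modulo $N$. For $t\in[0,\infty]$ put $h_t=\sum_{k=0}^{N-1}\bar\kappa_t(k)w^k$, where $\bar\kappa_\infty(k)=\frac1N$ and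
\[
\bar\kappa_t(k)=\sum_{j\equiv k\ (N)}\kappa_t(j)=\frac1N\sum_{\zeta^N=1}\zeta^{-k}e^{t(\zeta+\zeta^{-1}-2)}\qquad(t<\infty).
\]
Since $\zeta+\zeta^{-1}-2<0$ for $\zeta\ne1$, the map $t\mapsto h_t$ is continuous on $[0,\infty]$. We have $h_0=1$; $h_tx$ is a convex combination of $x,wx,\dots,w^{N-1}x$, so $h_tU\subseteq U$; $h_t$ commutes with $w$ and $\psi_T$; and
\begin{equation}\label{eq:h}
\beta(h_tx)=\beta(\psi_tx)\qquad(\beta\in E,\ x\in V^*,\ t<\infty).
\end{equation}
Let $V_1=\{v\in V^*:\beta(wv)=\beta(v)\ \forall\beta\in E\}$, the preimage of the fixed space of $w$ under the equivariant restriction map $V^*\to E^*$. It is stable under $w^{\pm1}$ and $\psi_T$, and $h_\infty V^*\subseteq V_1$ by periodicity. For $w=s$ in Example~\ref{ex:line} we have $E=V$, $N=2$, and $h_\infty=\frac12(1+s)$ projects onto $V_1=\{x_1=0\}$, whose part in $U$ lies in $X^1$. In general: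

\begin{lemma}\label{lem:fin}
Let $y\in U\cap V_1$ be such that $d_{\mathrm{inf}}(C)=m_{\mathrm{inf}}$ for all $C\in R_y$. Then $y\in X^m$.
\end{lemma}

\begin{proof}
For $\beta\in\Phi_{\mathrm{fin}}$ let $\bar\beta=\frac1N\sum_{k=0}^{N-1}w^k\beta$, and let $\Phi_0=\{\beta\in\Phi_{\mathrm{fin}}:\bar\beta=0\}$, a $w$-stable set with $\Phi_0=-\Phi_0$. On $V_1$ we have $\beta=\bar\beta$, so $\Phi_0$ vanishes on $V_1$; in particular $\Phi_0\subseteq\Phi_y$ is finite. If $\bar\beta\neq0$, then $\beta$ does not vanish on $V_1$, since $\beta(h_\infty v)=\bar\beta(v)$ for $v\in V^*$. So there is $v\in V_1$ with $\beta(v)\ne0$ for all $\beta$ in the finite set $(\Phi_y\cap\Phi_{\mathrm{fin}})\setminus\Phi_0$. Put $y'=y+\varepsilon v\in U\cap V_1$ with $\varepsilon>0$ small. By \eqref{eq:perturb}, $R_{y'}\subseteq R_y$ and $\Phi_{y'}\cap\Phi_{\mathrm{fin}}=\Phi_0$. For $\beta\in\Phi_{\mathrm{fin}}\setminus\Phi_0$ we have $(w^{-1}\beta)(y')=\beta(wy')=\beta(y')\ne0$, so $\beta$ and $w^{-1}\beta$ have the same sign on every $C\in R_{y'}$. Hence $d_{\mathrm{fin}}=d_{\Phi_0}$ on $R_{y'}$.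

Let $\mu$ be the minimum of $d_{\Phi_0}(x)$ over the points $x\in V^*$ at which no element of $\Phi_0$ vanishes. The function is locally constant, so the minimum is attained at a point $x_0$ off all walls of $\Phi_{y'}$. By \eqref{eq:perturb}, $y'+\eta x_0$ lies in a chamber $C\in R_{y'}\subseteq R_y$ for small $\eta>0$, and $C$ has the signs of $x_0$ on $\Phi_0$. So $d(C)=m_{\mathrm{inf}}+\mu$. By \eqref{eq:minf}, every chamber $C'$ has $d(C')\ge m_{\mathrm{inf}}+d_{\Phi_0}(C')\ge m_{\mathrm{inf}}+\mu$. Hence $d(C)=m$, and $y\in\overline C$.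
\end{proof}

\subsection{Proof of Theorem~\ref{thm:contractible}}
Let $f:S^k\to X^n$ be continuous and $K=f(S^k)$. Let $K^+\subset U$ be a compact neighborhood of $K$, and let $K_\infty\subset U\cap V_1$ be the convex hull of $h_\infty K$, which is compact. Take $T$ from Lemma~\ref{lem:inf} for the compact set $K_2=\{h_tx:x\in K^+,\ t\in[0,\infty]\}\cup K_\infty\subset U$. We concatenate three homotopies.

\emph{From $f$ to $\psi_Tf$.} The homotopy $\psi_tf$, $0\le t\le T$, stays in $X^n$ by Section~\ref{sub:preserve}.

\emph{From $\psi_Tf$ to $\psi_Th_\infty f$.} We show that $\psi_Th_tf$, $0\le t\le\infty$, stays in $X^n$. Let $x\in K$ and $t<\infty$. Choose $x_i\to x$ with $x_i\in\mathcal G^n\cap K^+$, say $x_i\in C_i$, and $t_i\to t$ with $t_i\ge0$ and $T+t_i$ non-exceptional for $x_i$. Put $y_i=\psi_Th_{t_i}x_i=h_{t_i}\psi_Tx_i\in U$ and let $C\in R_{y_i}$. By \eqref{eq:h}, $\beta(y_i)=\beta(\psi_{T+t_i}x_i)\ne0$ for $\beta\in\Phi_{\mathrm{fin}}$. So Lemma~\ref{lem:generic}(c) with $\Lambda'=\Phi_{\mathrm{fin}}$ gives $d_{\mathrm{fin}}(C)=d_{\mathrm{fin}}(\psi_{T+t_i}x_i)\le d_{\mathrm{fin}}(C_i)$.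 Since $h_{t_i}x_i\in K_2$, Lemma~\ref{lem:inf} and \eqref{eq:minf} give $d_{\mathrm{inf}}(C)=m_{\mathrm{inf}}\le d_{\mathrm{inf}}(C_i)$. Hence $d(C)\le n$ and $y_i\in X^n$. The limit $\psi_Th_tx$ lies in $U$, hence in $X^n$. Letting $t\to\infty$ gives the same for $t=\infty$.

\emph{From $\psi_Th_\infty f$ to a constant.} The image lies in the convex set $\psi_TK_\infty\subset U\cap V_1$, which is contained in $X^m\subseteq X^n$ by Lemmas~\ref{lem:inf} and~\ref{lem:fin}. \qed

\subsection{The poset of residues}
The algebra sees residues and not points, so we translate the theorem. The \emph{order complex} $\Delta Q$ of a poset $Q$ is the simplicial complex whose simplices are the finite chains of $Q$. Let $Q^n=\{R\in\mathcal R:n(R)\le n\}$; it is closed under passing to larger residues. Each residue is comparable to finitely many others, so $\Delta Q^n$ is locally finite.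

\begin{corollary}\label{cor:poset}
For $n\ge m$ the complex $\Delta Q^n$ is weakly contractible. In particular it is nonempty and connected, and $H_1(\Delta Q^n;\mathbb K)=0$.
\end{corollary}

\begin{proof}
We map both $X^n$ and $|\Delta Q^n|$ to $Q^n$, viewed as a topological space, and use the following theorem of McCord \cite{mccord}: \emph{a continuous map $f:\mathsf E\to\mathsf B$ is a weak homotopy equivalence if $\mathsf B$ has an open cover $\mathcal U$ such that any point of $U_1\cap U_2$ $(U_1,U_2\in\mathcal U)$ lies in some $U_3\in\mathcal U$ with $U_3\subseteq U_1\cap U_2$, and $f^{-1}(U_1)\to U_1$ is a weak homotopy equivalence for every $U_1\in\mathcal U$.}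

Give $Q^n$ the topology whose open sets are the subsets closed under passing to smaller elements of $Q^n$. Let $\mathcal U$ consist of the sets ${\downarrow}R=\{R'\in Q^n:R'\subseteq R\}$, $R\in Q^n$. Every open set is a union of these, and a point $R'$ of an intersection has ${\downarrow}R'$ inside the intersection. The space ${\downarrow}R$ is contractible by $H(x,t)=x$ for $t<1$, $H(x,1)=R$: an open subset $O$ of ${\downarrow}R$ either contains $R$ and is everything, or has the open preimage $O\times[0,1)$. So for each of the two maps it suffices to show that the preimage of ${\downarrow}R$ is open and contractible.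

\emph{The map $X^n\to Q^n$.} By (G1), a point of $U_R$ lies in $\overline C$ if and only if $C\in R$, so $X^n=\bigsqcup_{R\in Q^n}U_R$. Send $U_R$ to $R$. The preimage of ${\downarrow}R$ is $X^n\cap\{y\in U:R_y\subseteq R\}$. It is open in $X^n$, because by (G2) the points $y'$ near $y$ have $R_{y'}\subseteq R_y$. It is star-shaped about any $p\in U_R$: if $x\in U_{R'}$ with $R'\subseteq R$, then $p\in\overline{U_{R'}}$, so each root has at $p$ the sign it has at $x$ or the value zero, and it is zero at $p$ if it is zero at $x$. Thus $(1-t)x+tp$ has the signs of $x$ for $t<1$ and lies in $U_{R'}$.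

\emph{The map $|\Delta Q^n|\to Q^n$.} Send the open simplex of a chain $R_0\subsetneq\dots\subsetneq R_k$ to $R_0$. The preimage of ${\downarrow}R$ is the union of the open simplices with a vertex in ${\downarrow}R$, that is, the complement of the subcomplex $L$ of chains with no member in ${\downarrow}R$. So it is open. A point of it is $(1-\tau)a+\tau b$ with $a\in|\Delta({\downarrow}R)|$, $b\in|L|$ in a common simplex and $\tau<1$; letting $\tau$ decrease to $0$ is a deformation retraction onto $|\Delta({\downarrow}R)|$, which is a cone with apex $R$.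

Both maps are weak homotopy equivalences, so Theorem~\ref{thm:contractible} gives the first statement. A weakly contractible complex has the homology of a point.
\end{proof}

\section{Proof of the main theorem}\label{sec:assembly}

\subsection{The elements $T_{\mathcal O}$ are well defined and generate}\label{sub:generate}
Let $A$ be arbitrary, fix a class $\mathcal O$ and $w\in\mathcal O$, and write $\equiv$ for congruence modulo $[\mathcal H,\mathcal H]$. Connectedness of $\Delta Q^n$ means that any two elements of $Q^n$ are joined by a \emph{path} $R_0,\dots,R_j$ in $Q^n$ with consecutive members comparable. Suppose that all members of a path have the same value $n(R_i)=n$, and choose $C_i\in R_i$ with $d(C_i)=n$. Then $C_i$ and $C_{i+1}$ lie in the larger of $R_i,R_{i+1}$, so $T_{w_{C_0}}\equiv\dots\equiv T_{w_{C_j}}$ by Proposition~\ref{prop:local}(b).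

For (i), apply this to a path in $Q^m$ from $\{C\}$ to $\{C'\}$, where $d(C)=d(C')=m$; all members have $n(\cdot)=m$. For (ii), let $d(C)=n>m$. There is a path in $Q^n$ from $\{C\}$ to a residue with $n(\cdot)<n$. Let $R$ be the first such residue on the path and $R'$ its predecessor. Then $T_{w_C}\equiv T_{w_{C'}}$ for some $C'\in R'$ with $d(C')=n$. Since $n(R)<n(R')$, we have $R'\subset R$. By Proposition~\ref{prop:local}(a), $T_{w_{C'}}$ is congruent to a combination of $T_u$ with $\ell(u)<n$. Induction on the length gives (ii).

\subsection{Reduction to a field}\label{sub:field}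
Let $A_0=\mathbb Z[q_1^{\pm1},q_2]\subset\mathbb K=\mathbb Q(q_1,q_2)$. A relation among the $T_{\mathcal O}$ over $A_0$ is also one over $\mathbb K$. So independence over $\mathbb K$, with (ii), makes the cocenter over $A_0$ free on the $T_{\mathcal O}$. For any $(A,q_1,q_2)$ we have $\mathcal H_A=A\otimes_{A_0}\mathcal H_{A_0}$. The cocenter is the cokernel of the commutator map $\mathcal H\otimes\mathcal H\to\mathcal H$, so by right exactness of the tensor product the cocenter of $\mathcal H_A$ is $A\otimes_{A_0}\mathcal H_{A_0}/[\mathcal H_{A_0},\mathcal H_{A_0}]$, which is free on the $T_{\mathcal O}$. From now on $A=\mathbb K$.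

\subsection{Homology over the poset of spherical subsets}
For a functor $F$ from $\mathcal P$ to $\mathbb K$-vector spaces let $H_*(\mathcal P;F)$ be the homology of the complex
\[
C_k(\mathcal P;F)=\bigoplus_{I_0\subsetneq\dots\subsetneq I_k}F(I_0),
\]
with differential $\sum_j(-1)^j\partial_j$, where $\partial_j$ deletes $I_j$; it acts on the coefficient by the identity for $j\ge1$ and by $F(I_0)\to F(I_1)$ for $j=0$. The complex is exact in $F$, so a short exact sequence of functors gives a long exact sequence in homology, and it commutes with direct sums and increasing unions. The group $H_0(\mathcal P;F)$ is $\bigoplus_IF(I)$ modulo the identification of each $x\in F(I)$ with its image in $F(J)$, $J\supseteq I$. If all maps $F(\emptyset)\to F(I)$ are surjective, it is $F(\emptyset)/\sum_I\ker(F(\emptyset)\to F(I))$.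

The functor $M:I\mapsto M_I$ has $M_\emptyset=\mathcal H$, and by \eqref{eq:generators} $H_0(\mathcal P;M)=\mathcal H/[\mathcal H,\mathcal H]$. For the subfunctor $M^{\le n}$, the group $H_0(\mathcal P;M^{\le n})$ is the span of the $T_u$, $\ell(u)\le n$, modulo those elements of each $[\mathcal H_I,\mathcal H]$ that involve only lengths $\le n$. The question is whether allowing longer elements creates new relations among the shorter ones. With $G^n=M^{\le n}/M^{\le n-1}$ (and $M^{\le-1}=0$), this is measured by the connecting map in
\[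
H_1(\mathcal P;M^{\le n})\to H_1(\mathcal P;G^n)\xrightarrow{\ \partial\ }H_0(\mathcal P;M^{\le n-1})\to H_0(\mathcal P;M^{\le n})\to H_0(\mathcal P;G^n)\to0 .
\]
The functor $G^n$ is purely combinatorial. By Proposition~\ref{prop:localbasis}, $G^n_I$ has as a basis the $W_I$-orbits $\omega$ with $\ell(\omega)=n$. For $I\subseteq J$, let $\omega'$ be the $W_J$-orbit containing $\omega$. The map $G^n_I\to G^n_J$ sends $\omega$ to $\omega'$ if $\ell(\omega')=n$, and to $0$ if $\ell(\omega')<n$, by Proposition~\ref{prop:local}(a). Hence $G^n=\bigoplus_{\mathcal O}G^n_{\mathcal O}$, where $G^n_{\mathcal O}$ is spanned by the $\omega\subseteq\mathcal O$. Let $m_{\mathcal O}$ be the minimal length in $\mathcal O$. Then $G^n_{\mathcal O}=0$ if $n<m_{\mathcal O}$.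

\begin{example}\label{ex:homology}
For $D_\infty$, $\mathcal P=\{\emptyset,\{s\},\{t\}\}$. Let $\mathcal O\ni s$ and $n=3$. The only element of length $3$ is $u=tst$. Its $W_{\{s\}}$-orbit $\omega=\{tst,ststs\}$ has length $3$ and its $W_{\{t\}}$-orbit $\{tst,s\}$ has length $1$. So $C_0$ has basis $u,\omega$, the two basis vectors of $C_1$ map to $\omega-u$ and $-u$, and $H_1=0$. Now let $\mathcal O=\{(st)^j,(ts)^j\}$ and $n=2j=m_{\mathcal O}$. Then $C_0$ has four basis vectors (two elements, and $\mathcal O$ once for $s$ and once for $t$), $C_1$ has four, and the complex is that of a square, with $H_1\cong\mathbb K$. This class is the repeated relation of Example~\ref{ex:dihedral}. So $H_1(\mathcal P;G^n_{\mathcal O})$ need not vanish at the minimal level, and the two cases below need different arguments.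
\end{example}

\begin{lemma}\label{lem:vanishing}
If $n>m_{\mathcal O}$, then $H_1(\mathcal P;G^n_{\mathcal O})=0$.
\end{lemma}

\begin{proof}
Fix $w\in\mathcal O$ and let $Z$ be its centralizer in $W$, acting on chambers and residues from the left. Since $w_{zC}=w_C$ for $z\in Z$, the functions $d$ and $n(\cdot)$ are $Z$-invariant. The map $g\mapsto g^{-1}wg$ identifies $Z\backslash W$ with $\mathcal O$, and hence the $Z$-orbits of residues $R$ of type $I$ with the $W_I$-orbits $\omega\subseteq\mathcal O$, with $\ell(\omega)=n(R)$. A chain $R_0\subsetneq\dots\subsetneq R_k$ of residues is determined by $R_0$ and the types $I_0\subsetneq\dots\subsetneq I_k$, since $R_j=gW_{I_j}$ for any $g\in R_0$. So $Z$-orbits of chains correspond to pairs consisting of a chain in $\mathcal P$ and a $W_{I_0}$-orbit in $\mathcal O$.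

Let $\mathcal D_*=C_*(\Delta Q^n;\mathbb K)/C_*(\Delta Q^{n-1};\mathbb K)$ be the relative simplicial complex, with simplices ordered by inclusion. A chain lies in $Q^{n-1}$ if and only if its least member does, so $\mathcal D_k$ has as a basis the chains with $n(R_0)=n$. Deleting $R_j$ with $j\ge1$ gives a basis chain, and deleting $R_0$ gives a basis chain if $n(R_1)=n$ and $0$ if $n(R_1)<n$. The group $Z$ preserves the order, so it permutes the basis without signs. For a $\mathbb KZ$-module $\mathcal D$ let $\mathcal D_Z=\mathcal D/\langle zx-x\rangle$ be its coinvariants; this functor is right exact, and the coinvariants of a permutation module have the orbits as a basis. Comparing with the description of $G^n$, we get $C_*(\mathcal P;G^n_{\mathcal O})=(\mathcal D_*)_Z$ as complexes.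

As $n-1\ge m_{\mathcal O}$, Corollary~\ref{cor:poset} applies to $Q^{n-1}$ and $Q^n$. In the exact sequence
\[
H_1(\Delta Q^n)\to H_1(\mathcal D_*)\to H_0(\Delta Q^{n-1})\to H_0(\Delta Q^n)\to H_0(\mathcal D_*)\to0
\]
the first term is zero and the third map is an isomorphism, so $H_0(\mathcal D_*)=H_1(\mathcal D_*)=0$. To pass to coinvariants, note that the stabilizer $Z'$ in $Z$ of a residue $gW_I$ lies in the finite group $gW_Ig^{-1}$. Since $\mathbb K$ has characteristic zero, $\mathbb K[Z/Z']\cong\mathbb KZ\cdot e$ for the idempotent $e=|Z'|^{-1}\sum_{z\in Z'}z$, so $\mathcal D_0$ is a projective $\mathbb KZ$-module. Let $\mathcal D'=\ker(\mathcal D_1\to\mathcal D_0)$. The surjection $\mathcal D_1\to\mathcal D_0$ splits, so $0\to\mathcal D'_Z\to(\mathcal D_1)_Z\to(\mathcal D_0)_Z\to0$ is exact; and $\mathcal D_2\to\mathcal D'$ is surjective, so $(\mathcal D_2)_Z\to\mathcal D'_Z$ is surjective. Hence $H_1((\mathcal D_*)_Z)=0$.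
\end{proof}

\begin{lemma}\label{lem:connecting}
The connecting map $\partial$ is zero for every $n\ge0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:vanishing} it suffices to treat the summands $H_1(\mathcal P;G^n_{\mathcal O})$ with $m_{\mathcal O}=n$. Let $I\subseteq J$ and let $\omega\subseteq\mathcal O$ be a $W_I$-orbit containing an element $u$ of length $n$. Then $u$ is also minimal in its $W_J$-orbit $\omega'$, so $T_\omega\mapsto T_{\omega'}$ under $M_I\to M_J$. Thus $\omega\mapsto T_\omega$ is a natural transformation $G^n_{\mathcal O}\to M^{\le n}$, and its composite with $M^{\le n}\to G^n$ is the inclusion. So $H_1(\mathcal P;G^n_{\mathcal O})$ lies in the image of $H_1(\mathcal P;M^{\le n})$, on which $\partial$ vanishes.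
\end{proof}

\subsection{Linear independence}
By Lemma~\ref{lem:connecting} all maps $H_0(\mathcal P;M^{\le n-1})\to H_0(\mathcal P;M^{\le n})$ are injective. The cocenter $H_0(\mathcal P;M)$ is the direct limit of these groups, so each $H_0(\mathcal P;M^{\le n})$ injects into it. Suppose that $\sum a_{\mathcal O}T_{\mathcal O}=0$ is a nontrivial finite relation over $\mathbb K$, and let $n$ be the largest $m_{\mathcal O}$ with $a_{\mathcal O}\ne0$. Choose $u_{\mathcal O}\in\mathcal O_{\min}$. The class of $\sum a_{\mathcal O}T_{u_{\mathcal O}}\in M_\emptyset^{\le n}$ in $H_0(\mathcal P;M^{\le n})$ maps to zero in the cocenter, so it is zero. Its image in $H_0(\mathcal P;G^n)=\bigoplus_{\mathcal O}H_0(\mathcal P;G^n_{\mathcal O})$ has the component $a_{\mathcal O}[u_{\mathcal O}]$ for each $\mathcal O$ with $m_{\mathcal O}=n$. For such $\mathcal O$ the transition maps of $G^n_{\mathcal O}$ send basis elements to basis elements, so the linear forms $\omega\mapsto1$ are compatible and define a form on $H_0(\mathcal P;G^n_{\mathcal O})$ with $[u_{\mathcal O}]\mapsto1$. Hence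 $a_{\mathcal O}=0$ whenever $m_{\mathcal O}=n$, a contradiction. With Sections~\ref{sub:generate} and~\ref{sub:field}, this proves Theorem~\ref{thm:main}. \qed

\section{Unequal parameters, twisted cocenters and extended groups}\label{sec:twisted}

Let $\Omega$ be a group acting on $(W,S)$ by diagram automorphisms, that is, by automorphisms of $W$ preserving $S$. Let $\tilde W=W\rtimes\Omega$ with $\ell(x\tau)=\ell(x)$ for $x\in W$, $\tau\in\Omega$. Let $(q_{1,s},q_{2,s})_{s\in S}$ be parameters in $A$ with $q_{1,s}\in A^\times$, taking the same value on elements of $S$ that are conjugate in $\tilde W$. Let $\mathcal H$ be the Hecke algebra of $W$ with $T_s^2=q_{2,s}T_s+q_{1,s}$, and let $\tilde{\mathcal H}=\mathcal H\rtimes\Omega$, with basis $T_{x\tau}=T_xT_\tau$ and $T_\tau T_xT_\tau^{-1}=T_{\tau x\tau^{-1}}$. For $\delta\in\Omega$, $\mathcal H_\delta=\mathcal HT_\delta$ is an $\mathcal H$-bimodule with basis $T_u$, $u\in W\delta$.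

\begin{theorem}\label{thm:twisted}
\begin{enumerate}
\item[(a)] For each $\delta\in\Omega$ and each $W$-conjugacy class $\mathcal O\subseteq W\delta$, the $T_u$, $u\in\mathcal O_{\min}$, have a common image $T_{\mathcal O}$ in the twisted cocenter $\mathcal H_\delta/[\mathcal H,\mathcal H_\delta]$, and these $T_{\mathcal O}$ form an $A$-basis of it.
\item[(b)] $\tilde{\mathcal H}/[\tilde{\mathcal H},\tilde{\mathcal H}]$ is free over $A$ with basis the $T_{\mathcal O}$, where $\mathcal O$ runs over the conjugacy classes of $\tilde W$.
\item[(c)] For every $w\in W\delta$ the set $X^n=\bigcup_{d(C)\le n}\overline C\cap U$, where $d(C)$ is the number of walls separating $C$ from $wC$, is weakly contractible or empty.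
\end{enumerate}
\end{theorem}

\begin{proof}
Let $\tau\in\Omega$ act on $V$ by $e_s\mapsto e_{\tau s\tau^{-1}}$. This map preserves $B$, so it conjugates the reflection $s$ to the reflection $\tau s\tau^{-1}$, and $\tilde W$ acts on $V$ and $V^*$. The action of $\Omega$ preserves $\Phi$, $\Phi^+$, $C_0$ and $U$. For $g\in\tilde W$ and $\alpha\in\Phi$ we have $gr_\alpha g^{-1}=r_{g\alpha}$ in $\tilde W$: both sides lie in $W$, act in the same way on $V$, and $W$ acts faithfully. The rule $T_uT_{u'}=T_{uu'}$ for $\ell(uu')=\ell(u)+\ell(u')$ holds in $\tilde{\mathcal H}$: for $u=x\tau$, $u'=x'\tau'$ both sides equal $T_xT_{\tau x'\tau^{-1}}T_{\tau\tau'}$.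

(a), (c). Fix $w\in W\delta$. For $C=gC_0$ with $g\in W$ put $w_C=g^{-1}wg=x\delta$. The walls separating $C$ from $wC$ correspond under $g^{-1}$ to those separating $C_0$ from $x\delta C_0=xC_0$, so $d(C)=\ell(w_C)$, and \eqref{eq:d} holds. Put $M_I=\mathcal H_\delta/[\mathcal H_I,\mathcal H_\delta]$. The identity $[ab,x]=[a,bx]+[b,xa]$ gives $[\mathcal H_I,\mathcal H_\delta]=\sum_{s\in I}[T_s,\mathcal H_\delta]$ for all $I\subseteq S$. We go through the proof of Theorem~\ref{thm:main}.

\emph{Geometry.} Lemmas~\ref{lem:crossing}, \ref{lem:generic}, \ref{lem:kernel} and all of Section~\ref{sec:global} use only that $w$ is a linear map permuting $\Phi$ and the chambers and preserving $U$, with $m=\min_Cd(C)$; facts (G1)--(G4) concern $W$ alone. This proves (c) and Corollary~\ref{cor:poset}. Statement \eqref{eq:stablewall} holds by the formula for $wr_\alpha w^{-1}$.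

\emph{Lemma~\ref{lem:elementary}}, for $u=x\delta$. The first two cases of (a) use only the product rule. In the third, put $s'=\delta s\delta^{-1}$ and $v=sx$. Then $us=xs'\delta$ and $sus=sxs'\delta$, so the hypotheses read $sv>v$, $vs'>v$, $\ell(svs')=\ell(v)$. By \eqref{eq:folding}, $x=sxs'$, that is, $u=sus$. In (b) the formula becomes $T_u=q_{2,s}T_{su}+q_{1,s}T_{sus}$.

\emph{Lemma~\ref{lem:parabolic}}, for $u=u_0\delta$. Let $x_0$ be minimal in $W_Ku_0$ and $x=x_0\delta$. Then $u=vx$ with $v\in W_K$, $\ell(zx)=\ell(z)+\ell(x)$ for $z\in W_K$, and $x^{-1}\Phi_K^+=\delta^{-1}x_0^{-1}\Phi_K^+\subseteq\Phi^+$. These are the properties of $x$ that the proof uses, together with $xsx^{-1}=r_{xe_s}$. The proof of Proposition~\ref{prop:local} uses $w$ only through its action on $\Phi$ and $V^*$, through \eqref{eq:stablewall}, and through these two lemmas.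

\emph{Proposition~\ref{prop:localbasis} and Section~\ref{sub:field}.} Let $A_0=\mathbb Z[q_{1,c}^{\pm1},q_{2,c}]$, where $c$ runs over the classes of $S$ under conjugacy in $\tilde W$, and let $\mathbb K$ be its fraction field. Use the double cosets of $W_I$ in $W\delta$, and replace $q_1^{\ell(z)}$ by the product $q_z$ of the $q_{1,s}$ over a reduced word of $z$. This is well defined: reduced words of $z$ are related by braid moves, and a braid move for $s,t$ changes the multiset of letters only if $m_{st}$ is odd, in which case $s,t$ are conjugate. Since $q_{zs}=q_zq_{1,s}$ for $z<zs$, the computation for pairs is the same with $q_{1,s},q_{2,s}$ in place of $q_1,q_2$. At $q_{1,c}=1$, $q_{2,c}=0$ the map $\nu$ is summation over conjugation by $W_I$ in the group algebra of $\tilde W$.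

\emph{Section~\ref{sec:assembly}.} Here $H_0(\mathcal P;M)=\mathcal H_\delta/[\mathcal H,\mathcal H_\delta]$, the classes $\mathcal O$ are the $W$-classes in $W\delta$, and $Z$ is the centralizer of $w$ in $W$. Then $g\mapsto g^{-1}wg$ identifies $Z\backslash W$ with $\mathcal O$, and $Z\subseteq W$ preserves types and has finite stabilizers on residues. Nothing else changes.

(b) The algebra $\tilde{\mathcal H}$ is generated by the $T_s$ and the $T_\tau$, so $[\tilde{\mathcal H},\tilde{\mathcal H}]$ is spanned by all $[T_s,h]$ and $[T_\tau,h]$. Dividing by the former gives $\bigoplus_{\delta\in\Omega}\mathcal H_\delta/[\mathcal H,\mathcal H_\delta]$, which by (a) is free on the $W$-conjugacy classes in $\tilde W$. Since $[T_\tau,zT_\tau^{-1}]=T_\tau zT_\tau^{-1}-z$, dividing by the latter means taking coinvariants for conjugation by $\Omega$. Conjugation by $\tau$ preserves lengths, so it sends $T_{\mathcal O}$ to $T_{\tau\mathcal O\tau^{-1}}$. The coinvariants of this permutation module are free on the $\Omega$-orbits of $W$-classes, which are the conjugacy classes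 of $\tilde W$. The $W$-classes in one orbit have the same minimal length, so the basis element of a $\tilde W$-class is the image of $T_u$ for any $u$ of minimal length in it.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bourbaki}
Bourbaki, \emph{Lie}, V, \S4.

\bibitem{mccord}
McCord, \emph{Duke Math. J.} 33 (1966), Theorem~6.

\bibitem{notes}
\emph{Topics in Algebra II: Coxeter groups},
\texttt{https://www.math.cuhk.edu.hk/course\_builder/2223/math6032/lecture-notes-coxeter.pdf}

\bibitem{vinberg}
Vinberg, \emph{Discrete linear groups generated by reflections}, 1971, Theorem~2.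

\end{thebibliography}
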